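
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A lower bound for the higher Pythagoras numbers\\ of real function fields}


\begin{abstract}
The higher Pythagoras number $p_{2m}(F)$ of a field $F$ is the least $n$ such that every sum of $2m$-th powers in $F$ is a sum of $n$ such powers. We prove that $p_{2m}(F)\ge d+1$ for every $m\ge 1$ and every real field $F$ that is finitely generated of transcendence degree $d$ over a subfield. For odd $m$ this reduces to squares. For even $m$ we pass to a residue field that is rational in $d-1$ variables, and show by a parity argument for degrees of morphisms that a rational function field in $n\ge 1$ variables over a real field satisfies $p_{2m}\ge n+2$. The same argument gives $p_{2m}(F)\ge d+2$ for even $m$ whenever $F$ has a projective model of dimension $d\ge1$ over a real field $K$ with a regular closed point of odd degree.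
\end{abstract}

\section{The question and the results}

A field $F$ is called \emph{real} if $-1$ is not a sum of squares in $F$; it then has characteristic $0$, and it admits an ordering. For $m\ge1$ the \emph{higher Pythagoras number} $p_{2m}(F)$ is the smallest integer $n$ such that every sum of $2m$-th powers in $F$ equals a sum of $n$ $2m$-th powers in $F$, and $p_{2m}(F)=\infty$ if there is no such $n$. Summands may be zero. For $m=1$ this is the usual Pythagoras number.

How large must $p_{2m}(F)$ be? For squares, a theorem of Cassels \cite{Cassels} gives a first answer:
\begin{quote}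
\emph{If $k$ is a real field, $b\in k$, and $b+t^2$ is a sum of $n$ squares in $k(t)$, then $b$ is a sum of $n-1$ squares in $k$.}
\end{quote}
Starting from the fact that $1$ is not an empty sum, we see by induction on $d$ that $1+x_1^2+\dots+x_d^2$ is not a sum of $d$ squares in $K(x_1,\dots,x_d)$ if $K$ is real. So $p_2(K(x_1,\dots,x_d))\ge d+1$: each independent variable costs one more square. One may guess that the same holds for higher powers, and for every finitely generated extension in place of the rational one. Let $F$ be a real field, finitely generated of transcendence degree $d$ over a subfield $K$. The following is known.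
\begin{itemize}
\item $p_2(F)\ge d+1$.
\item If $K$ is real closed, then $p_{2m}(F)\ge d+1$ for all $m\ge 1$ (Kucharz).
\item For arbitrary $K$, the bound $p_{2m}(F)\ge d+1$ holds if $d\le2$ or $m=1$.
\end{itemize}
Conjecture 4.2 of \cite{LB} states that $p_{2m}(F)\ge d+1$ always. We prove it.

\begin{theorem}\label{thm:main}
Let $F$ be a real field that is finitely generated of transcendence degree $d$ over a subfield $K$. Then $p_{2m}(F)\ge d+1$ for all $m\ge1$.
\end{theorem}

From the known results the proof uses only the case $m=1$, and this only for odd $m$. Both hypotheses on $F$ are needed. If $K$ is real and $d\ge1$, a real closure of $K(x_1,\dots,x_d)$ has transcendence degree $d$ over $K$, but in a real closed field every sum of $2m$-th powers is a $2m$-th power. And if $d\ge2$, the field $\mathbb C(x_1,\dots,x_d)$, which is not real, violates the bound for $m=1$: every element $f$ is a sum of two squares, $f=\bigl(\frac{f+1}2\bigr)^2+\bigl(\frac{\sqrt{-1}(f-1)}2\bigr)^2$.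

For $m=1$ the bound $d+1$ can be attained. If $R$ is real closed, every nonzero sum of squares in $R(x)$ is, up to a square factor, a product of a positive constant and polynomials $(x-\alpha)^2+\beta^2$; since a product of two sums of two squares is again one, $p_2(R(x))=2$. For even $m$ our method gives one more than $d+1$ in many cases.

\begin{theorem}\label{thm:oddpoint}
Let $m$ be even, $d\ge1$, $K$ a real field, and $F$ the function field of an integral projective $K$-variety of dimension $d$ that has a regular closed point $Q$ with $[K(Q):K]$ odd. Then $F$ is real and $p_{2m}(F)\ge d+2$.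

In particular $p_{2m}(F)\ge d+2$ if $F=K(x_1,\dots,x_d)$ with $K$ any real field, or if $K$ is real closed and $F$ is any real field that is finitely generated of transcendence degree $d\ge1$ over $K$.
\end{theorem}

\begin{theorem}\label{thm:rational}
Let $K$ be a real field. Then $p_{2m}(K(x_1,\dots,x_d))\ge d+2$ for all $m\ge1$ if $d\ge2$, and for all even $m$ if $d=1$.
\end{theorem}

The restriction for $d=1$ cannot simply be dropped: as just seen, $p_2(R(x))=2$.

\subsection*{Plan of the proof of Theorem \ref{thm:main}}
For odd $m$ an identity of Hilbert gives $p_{2m}(F)\ge p_2(F)$ (Lemma \ref{lem:odd}), and the case $m=1$ finishes. The cases $d\le1$ are elementary. So let $m$ be even and $d\ge2$. The field $F$ is far from explicit. It has, however, a discrete valuation whose residue field is a \emph{rational} function field $L(y_1,\dots,y_{d-1})$ over a real field $L$ (Lemma \ref{lem:residue}), and $p_{2m}$ does not increase under passage to a real residue field (Lemma \ref{lem:valuation}). This passage costs one variable. Hence the analogue of Cassels' bound for $n$ variables, $p_{2m}\ge n+1$, is not enough; with $n=d-1$ we need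
\[
p_{2m}\bigl(L(y_1,\dots,y_n)\bigr)\ge n+2\qquad(n\ge1,\ m\text{ even}).
\]
The witness is $a=(1+y_1^2+\dots+y_n^2)^m$. If $a$ is a sum of $r$ $2m$-th powers $g_j^{2m}$, we study the rational map $(g_1:\dots:g_r)$ to $\mathbb P^{r-1}$. Comparing the $g_j$ with $1,y_1,\dots,y_n$ at points over a real closed field shows that a certain intersection number is odd. This excludes $r=n$ for every $m$, and for $r=n+1$ it says that the map has odd degree. When $m$ is even, $a$ is a square, and an odd-degree extension creates no new square roots; this excludes $r=n+1$.

\section{The smallest case: fourth powers in one variable}\label{sec:small}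

Let $R$ be a real closed field. We show by hand that $(1+y^2)^2$ is not a sum of two fourth powers in $R(y)$. Suppose $(1+y^2)^2=g_1^4+g_2^4$. Write $g_i=\frac eq\,p_i$ with coprime polynomials $p_1,p_2$ and coprime nonzero polynomials $e,q$. Then
\[
q^4(1+y^2)^2=e^4(p_1^4+p_2^4).
\]
As $e^4$ is coprime to $q^4$, it divides $(1+y^2)^2$; since $1+y^2$ is irreducible over $R$, the polynomial $e$ is constant, and we may take $e=1$.

\emph{Parity.} For $c\in R$ we have $p_1(c)^4+p_2(c)^4>0$, so $q(c)\ne0$. A polynomial over $R$ without roots in $R$ is a product of a constant and quadratic factors, so $\deg q$ is even. The leading terms of $p_1^4$ and $p_2^4$ cannot cancel, so $\max(\deg p_1,\deg p_2)=\deg q+1$ is \emph{odd}. In particular $p_1,p_2$ are not both constant; being coprime, they are not proportional and $p_1\neq 0$. So $z=p_2/p_1$ is not constant, and $[R(y):R(z)]=\max(\deg p_1,\deg p_2)$ is odd.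

\emph{The square root.} Now $1+z^4=\bigl(q^2(1+y^2)/p_1^2\bigr)^2$ is a square in $R(y)$. It is not a square in $R(z)$, because $1+z^4$ is a separable polynomial of positive degree. So $R(z)(\sqrt{1+z^4})$ is an extension of $R(z)$ of degree $2$ inside an extension of odd degree, which is impossible.

On the other hand, $(1+y^2)^2$ is a sum of fourth powers already in $\mathbb Q(y)$, because
\[
6(1+y^2)^2=(1+y)^4+(1-y)^4+4+4y^4
\]
and $\frac16=6^3\cdot\bigl(\frac16\bigr)^4$. So $p_4(L(y))\ge3$ for every real field $L$: embed $L$ into a real closed field $R$.

\medskip
The argument has two parts, which will reappear. The parity part works in the same way for $(1+y^2)^m$ and $2m$-th powers, with any $m$: since $p_1,p_2$ have no common zero in $R$, the denominator $q$ has only nonreal zeros, and so it has even degree. The second part needs an even $m$. For $m=1$ one has $1+y^2=1^2+y^2$, with $z=y$ of odd degree $1$, and $1+z^2$ is not a square in $R(y)$.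

In several variables a new difficulty appears. Coprime polynomials $p_1,\dots,p_{n+1}$ may have common zeros in codimension $\geq 2$, also over $R$, and then the degree of the map they define is no longer determined by their degrees, not even modulo $2$. For instance, the map $(X_1X_2:X_0X_2:X_0X_1)$ of the plane to itself is given by forms of degree $2$ but is birational, whereas three forms of degree $2$ without common zeros define a map of degree $4$. So we must first resolve the map, and compare not polynomials but invertible sheaves. This is done in Section \ref{sec:parity}.

\section{Hilbert's identity and residue fields}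

\begin{lemma}[Hilbert's identity]\label{lem:hilbert}
For all $N,m\ge1$ there are positive rational numbers $c_j$ and linear forms $\ell_j$ with rational coefficients such that
\[
(X_1^2+\dots+X_N^2)^m=\sum_j c_j\,\ell_j^{2m}.
\]
Consequently, in a field of characteristic $0$ the $m$-th power of every sum of squares is a sum of $2m$-th powers.
\end{lemma}

\begin{proof}
Let $V$ be the space of real forms of degree $2m$ in $X_1,\dots,X_N$, let $h=(\sum X_i^2)^m$, and for $u\in\mathbb R^N$ let $v_u=(u_1X_1+\dots+u_NX_N)^{2m}$. The $v_u$ span $V$: if a linear functional $\lambda$ kills all $v_u$, then the polynomial $u\mapsto\lambda(v_u)$, whose coefficients are the $\lambda(X^\alpha)$ times nonzero multinomial coefficients, is zero, so $\lambda=0$. Let $C$ be the convex cone generated by all $v_u$, and $C_{\mathbb Q}$ the one generated by those with $u\in\mathbb Q^N$.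

\emph{$h$ is an interior point of $\overline C$.} The average of $v_u$ over the unit sphere is a form invariant under the orthogonal group. It is therefore constant on the unit sphere and equals $c\,h$ with a constant $c$, and $c>0$; so $h\in\overline C$. If $h$ were not interior, a supporting hyperplane would give $\lambda\ne0$ with $\lambda\ge0$ on $C$ and $\lambda(h)=0$. The average of the continuous function $\lambda(v_u)\ge0$ over the unit sphere is then $0$, so $\lambda(v_u)=0$ for all unit vectors $u$, hence for all $u$, and $\lambda=0$, a contradiction.

\emph{Rationality.} The convex set $C_{\mathbb Q}$ is dense in $\overline C$, so it contains the interior of $\overline C$, and $h\in C_{\mathbb Q}$. By Carath\'eodory's theorem $h=\sum_jc_jv_{u_j}$ with $c_j>0$, $u_j\in\mathbb Q^N$ and linearly independent $v_{u_j}$. The $c_j$ form the unique solution of a linear system with rational coefficients, so they are rational.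

For the consequence, substitute field elements for the $X_i$ and note that, for positive integers $p,q$, the number $\frac pq=pq^{2m-1}\cdot\bigl(\frac1q\bigr)^{2m}$ is a sum of $2m$-th powers.
\end{proof}

\begin{lemma}\label{lem:odd}
If $m$ is odd, then $p_{2m}(F)\ge p_2(F)$ for every real field $F$.
\end{lemma}

\begin{proof}
We may assume that $s=p_{2m}(F)$ is finite. Let $b\ne0$ be a sum of squares in $F$. By Lemma \ref{lem:hilbert}, $b^m$ is a sum of $2m$-th powers, so $b^m=\sum_{j=1}^{s}g_j^{2m}$ with $g_j\in F$. As $m-1$ is even,
\[
b=\frac{b^m}{\bigl(b^{(m-1)/2}\bigr)^2}=\sum_{j=1}^{s}\Bigl(\frac{g_j^m}{b^{(m-1)/2}}\Bigr)^2 .\qedhere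
\]
\end{proof}

For a valuation $v$ of $F$ we write $\mathcal O_v$ for its valuation ring and $Fv$ for its residue field.

\begin{lemma}\label{lem:valuation}
If $v$ is a valuation of a field $F$ with real residue field $Fv$, then $p_{2m}(F)\ge p_{2m}(Fv)$.
\end{lemma}

\begin{proof}
We may assume that $s=p_{2m}(F)$ is finite. Let $\bar a=\sum\bar b_i^{2m}$ be a sum of $2m$-th powers in $Fv$. Lift the $\bar b_i$ to $b_i\in\mathcal O_v$, put $a=\sum b_i^{2m}$, and write $a=\sum_{i=1}^sc_i^{2m}$ with $c_i\in F$. If all $c_i$ lie in $\mathcal O_v$, reduction gives $\bar a=\sum_{i=1}^s\bar c_i^{2m}$. Otherwise let $c_1$, say, have minimal value, which is negative. Then $a/c_1^{2m}$ has positive value, all $c_i/c_1$ lie in $\mathcal O_v$, and reduction gives $0=1+\sum_{i\ge2}\overline{(c_i/c_1)}^{\,2m}$, which is impossible in the real field $Fv$.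
\end{proof}

To find a suitable valuation on $F$ we need a point to center it at, with a real residue field. Such a point comes from \emph{Tarski's transfer principle}: if $R\subset R'$ are real closed fields, then a finite system of polynomial equations over $R$ that has a solution in $R'$ has a solution in $R$.

\begin{lemma}\label{lem:residue}
Let $F$ be a real field, finitely generated of transcendence degree $d\ge1$ over $K$. Then $F$ has a discrete valuation whose residue field is a rational function field $L(y_1,\dots,y_{d-1})$ over a real field $L$; here $L$ is a finite extension of $K$ inside a real closure of $K$. More precisely, $F$ is the fraction field of a finitely generated $K$-algebra $A\subset F$ that is a regular ring and has a maximal ideal with residue field $L$; the valuation is the order at this maximal ideal.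
\end{lemma}

\begin{proof}
\emph{A regular model.} Since $F$ has characteristic $0$, we can write $F=K(x_1,\dots,x_d)(\theta)$ with $x_1,\dots,x_d$ algebraically independent and $\theta$ integral over $K[x]=K[x_1,\dots,x_d]$. As $K[x]$ is normal, the minimal polynomial $f$ of $\theta$ over $K(x)$ is a monic polynomial in $K[x][T]$, and $K[x,\theta]\cong K[x][T]/(f)$. By separability $f'(\theta)\ne0$, and $A=K[x,\theta][1/f'(\theta)]\subset F$ is \'etale over $K[x]$, hence regular.

\emph{A point with real residue field.} Fix an ordering of $F$, let $R'$ be the corresponding real closure of $F$, and let $R$ be the relative algebraic closure of $K$ in $R'$. Then $R$ is real closed, and it is a real closure of $K$. Write $A\cong K[T_1,\dots,T_s]/(h_1,\dots,h_t)$. The inclusion $A\subset F\subset R'$ is a solution of $h_1=\dots=h_t=0$ in $R'$; by Tarski's principle there is one in $R$, that is, a $K$-homomorphism $A\to R$. Its image $L$ is generated over $K$ by finitely many algebraic elements, so it is a field, finite over $K$, and real because $L\subset R$. The kernel $\mathfrak m$ is a maximal ideal of $A$. As $A$ is a finitely generated $K$-domain whose fraction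 field has transcendence degree $d$, the ring $B=A_{\mathfrak m}$ is a regular local ring of dimension $d$ with residue field $L$.

\emph{The valuation.} Let $\mathfrak n$ be the maximal ideal of $B$. As $B$ is regular, the graded ring $\operatorname{gr}B=\bigoplus_k\mathfrak n^k/\mathfrak n^{k+1}$ is isomorphic to the polynomial ring $L[X_1,\dots,X_d]$. It is a domain, so the order function $\operatorname{ord}(b)=\max\{k: b\in\mathfrak n^k\}$ satisfies $\operatorname{ord}(bb')=\operatorname{ord}(b)+\operatorname{ord}(b')$ and extends to a discrete valuation $v$ of $F$. An element of $\mathcal O_v$ has the form $a/b$ with $a,b\in B$, $b\ne0$ and $k=\operatorname{ord}b\le\operatorname{ord}a$ (where $\operatorname{ord}0=\infty$). Map it to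
\[
\frac{a\bmod\mathfrak n^{k+1}}{b\bmod\mathfrak n^{k+1}}\,,
\]
a quotient of two elements of $\mathfrak n^k/\mathfrak n^{k+1}$, the lower one nonzero. If $a/b=a'/b'$ with $k'=\operatorname{ord}b'$, then comparing $ab'=a'b$ modulo $\mathfrak n^{k+k'+1}$ shows that the value is well defined; bringing fractions to the denominator $bb'$, of order $k+k'$, shows in the same way that sums and products are respected. So we have a ring homomorphism from $\mathcal O_v$ to the field of homogeneous fractions of degree $0$ of $L[X_1,\dots,X_d]$. It is onto, since forms of degree $k$ lift to $\mathfrak n^k$, and $a/b$ is in the kernel if and only if $\operatorname{ord}a>k$, that is, $v(a/b)>0$. Hence $Fv\cong L(X_2/X_1,\dots,X_d/X_1)$.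
\end{proof}

Together with Section \ref{sec:small}, Lemmas \ref{lem:valuation} and \ref{lem:residue} already prove Theorem \ref{thm:main} for $d=m=2$.

\section{Parity of degrees}\label{sec:parity}

\subsection*{Facts from intersection theory}
Varieties are separated schemes of finite type over a field. Let $W$ be a projective variety over a field $k$. We write $A_i(W)$ for the group of $i$-dimensional cycles modulo rational equivalence, and $\int\colon A_0(W)\to\mathbb Z$ for the degree, $\int\sum n_x[x]=\sum n_x[\kappa(x):k]$. We use the following.
\begin{itemize}
\item A line bundle $\mathcal L$ on $W$ defines homomorphisms $\alpha\mapsto c_1(\mathcal L)\cap\alpha$ from $A_i(W)$ to $A_{i-1}(W)$. They are additive in $\mathcal L$ (a tensor product goes to the sum), and they commute for different line bundles.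
\item If $V\subset W$ is an integral closed subvariety, then $c_1(\mathcal L)\cap[V]$ is the class of the divisor of any nonzero rational section of $\mathcal L|_V$. This divisor is supported on the set of points of $V$ where the section does not generate $\mathcal L|_V$.
\item A morphism $p\colon W\to W'$ of projective varieties induces $p_*\colon A_i(W)\to A_i(W')$, compatible with $\int$. If $V\subset W$ is integral, then $p_*[V]=\deg(V/p(V))\,[p(V)]$ if $\dim p(V)=\dim V$, and $p_*[V]=0$ otherwise. The projection formula $p_*(c_1(p^*\mathcal L)\cap\alpha)=c_1(\mathcal L)\cap p_*\alpha$ holds.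
\item $A_n(\mathbb P^n_k)=\mathbb Z\,[\mathbb P^n_k]$, and $\int c_1(\mathcal O(1))^n\cap[\mathbb P^n_k]=1$.
\end{itemize}
If $W$ is integral with function field $E$ and $f_0,\dots,f_N\in E$ are not all zero, then $J=\sum\mathcal O_Wf_i\subset E$ denotes the fractional ideal sheaf they generate. It is \emph{invertible} if each stalk $J_x$ is generated by one nonzero element; by Nakayama's lemma, one of the $f_i$ will do. Invertible fractional ideals are line bundles, with product and inverse as tensor product and dual.

\subsection*{The key proposition}

\begin{proposition}\label{prop:key}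
Let $R$ be a real closed field and $W_0$ an integral projective $R$-variety of dimension $n\ge1$ whose function field $E$ is real. Let $f_0,\dots,f_N\in E$ generate an invertible fractional ideal sheaf $J_0=\sum\mathcal O_{W_0}f_i$ such that $\int c_1(J_0)^n\cap[W_0]$ is odd. Put $a=(\sum f_i^2)^m$. Then:
\begin{enumerate}
\item[(a)] $a$ is not a sum of $n$ $2m$-th powers in $E$, for any $m\ge1$;
\item[(b)] if $m$ is even, $a$ is not a sum of $n+1$ $2m$-th powers in $E$.
\end{enumerate}
\end{proposition}

The main case is $W_0=\mathbb P^n_R$ with $f_0=1$ and $f_i=y_i$ the affine coordinates, where $J_0\cong\mathcal O(1)$. In this case the conclusion of (b) fails for $m=1$: the element $a=1+y_1^2+\dots+y_n^2$ is a sum of $n+1$ squares. Oddness cannot be dropped: for the single function $f_0=1$ the intersection number is $0$, and $a=1$.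

The idea is as follows. Suppose $a=\sum g_j^{2m}$. On a suitable model $W$ of $E$ the $g_j$, too, generate an invertible fractional ideal $I$. At a point with residue field $R$, a sum of even powers vanishes to the order dictated by its summands; so there both $I$ and the ideal $J$ generated by the $f_i$ are determined by $a$, and they agree. Thus $I$ and $J$ differ only at points of degree $2$, and their top self-intersection numbers are congruent modulo $2$.

\begin{proof}
Suppose $a=\sum_{j=1}^rg_j^{2m}$ with $g_j\in E$ and $r\in\{n,n+1\}$. Since $E$ is real and some $f_i$ is nonzero, $a\ne0$. So not all $g_j$ vanish.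

\emph{Step 1: Resolving the rational map.} Let $W$ be the normalization of the closure in $W_0\times\mathbb P^{r-1}$ of the graph of the rational map $(g_1:\dots:g_r)$. This is an integral normal projective variety with function field $E$, a birational morphism $p\colon W\to W_0$, and a morphism $G\colon W\to\mathbb P^{r-1}$. On $U_j=G^{-1}(\{X_j\ne0\})$, if nonempty, $g_j\ne0$ and $g_i/g_j=G^*(X_i/X_j)$ is regular for all $i$. The $U_j$ cover $W$. So $I=\sum\mathcal O_Wg_j$ is an invertible fractional ideal, generated by $g_j$ on $U_j$, and $X_j\mapsto g_j$ defines an isomorphism $G^*\mathcal O(1)\cong I$. Likewise $J=\sum\mathcal O_Wf_i$ is invertible, since an $f_i$ that generates $J_0$ near $p(x)$ generates $J$ near $x$, and $J\cong p^*J_0$. As $p_*[W]=[W_0]$, the projection formula gives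
\begin{equation}\label{eq:Jodd}
\int c_1(J)^n\cap[W]=\int c_1(J_0)^n\cap[W_0],\quad\text{which is odd.}
\end{equation}

\emph{Step 2: $I$ and $J$ agree at $R$-points.} Let $q\in W$ be a closed point with residue field $R$. Then $I_q$ is generated by some $\gamma\in\{g_1,\dots,g_r\}$, and $J_q$ by some $\varphi\in\{f_0,\dots,f_N\}$. Put $g_j'=g_j/\gamma$ and $f_i'=f_i/\varphi$. These lie in $\mathcal O_{W,q}$, and at least one $g_j'$ and one $f_i'$ equals $1$. So $u=\sum g_j'^{\,2m}$ and $u'=\sum f_i'^{\,2}$ take values $\ge1$ in $R$ at $q$, and are units of $\mathcal O_{W,q}$. From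
\[
\varphi^{2m}u'^{\,m}=a=\gamma^{2m}u
\]
we see that $(\gamma/\varphi)^{2m}$ is a unit of $\mathcal O_{W,q}$. This ring is normal, so $\gamma/\varphi$ and its inverse, being integral over it, lie in it. Hence $\gamma/\varphi$ is a unit, and $I_q=J_q$.

Let $D=IJ^{-1}$ and $Z=\{x\in W: I_x\ne J_x\}$. If $D$ is generated by $\delta\in E^\times$ on an open set, then there $Z$ is the set of points where $\delta$ or $\delta^{-1}$ is not regular. So $Z$ is a closed subset, and it does not contain the generic point of $W$. By what we have shown, $Z$ contains no point with residue field $R$. Hence every closed point of $Z$ has residue field $R(\sqrt{-1})$, the only proper finite extension of $R$, and has degree $2$.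

\emph{Step 3: Parity.} We claim that $\int c_1(D)\cap[V]$ is even for every integral closed curve $V\subset W$. Outside $Z$ the fractional ideal $D$ is generated by $1\in E$. If $V\not\subset Z$, then $1$ defines a nonzero rational section of $D|_V$, whose divisor is supported on $V\cap Z$; each closed point of $V\cap Z$ has degree $2$. If $V\subset Z$, then all closed points of $V$ have degree $2$, and every $0$-cycle on $V$ has even degree. This proves the claim. By linearity $\int c_1(D)\cap\alpha$ is even for all $\alpha\in A_1(W)$. As $c_1(D)=c_1(I)-c_1(J)$,
\[
c_1(I)^n\cap[W]-c_1(J)^n\cap[W]=c_1(D)\cap\Bigl(\sum_{i=0}^{n-1}c_1(I)^ic_1(J)^{n-1-i}\cap[W]\Bigr)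
\]
has even degree. With \eqref{eq:Jodd}, the isomorphism $I\cong G^*\mathcal O(1)$ and the projection formula we conclude that
\begin{equation}\label{eq:Iodd}
\int c_1(\mathcal O(1))^n\cap G_*[W]=\int c_1(I)^n\cap[W]\quad\text{is odd.}
\end{equation}

\emph{Step 4: Conclusion.} If $r=n$, then $G_*[W]\in A_n(\mathbb P^{n-1}_R)=0$, which contradicts \eqref{eq:Iodd}. This proves (a).

Let $r=n+1$ and $m$ even. If $G$ were not dominant, $G_*[W]$ would be $0$; so by \eqref{eq:Iodd} the morphism $G\colon W\to\mathbb P^n_R$ is dominant, $G_*[W]=\deg(G)\,[\mathbb P^n_R]$, and $\deg(G)$ is odd. Hence $g_1\ne0$, the elements $z_j=g_j/g_1$ $(2\le j\le n+1)$ are algebraically independent over $R$, and $E$ has odd degree over $R(z)=R(z_2,\dots,z_{n+1})$. As $m$ is even,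
\[
\Phi=1+z_2^{2m}+\dots+z_{n+1}^{2m}=\frac a{g_1^{2m}}=\Bigl(\frac{(\sum f_i^2)^{m/2}}{g_1^m}\Bigr)^2
\]
is a square in $E$. If $\Phi$ were not a square in $R(z)$, then $R(z)(\sqrt\Phi)\subset E$ would have degree $2$ over $R(z)$, contradicting the odd degree of $E$. So $\Phi$ is a square in $R(z)$, hence in the normal ring $R[z_2,\dots,z_{n+1}]$. Setting $z_3=\dots=z_{n+1}=0$ we find that $1+z_2^{2m}$ is a square in $R[z_2]$. But this polynomial is separable and not constant, a contradiction.
\end{proof}

\begin{corollary}\label{cor:rational}
Let $L$ be a real field, $n\ge1$, and $m$ even. Then $p_{2m}(L(y_1,\dots,y_n))\ge n+2$.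
\end{corollary}

\begin{proof}
By Lemma \ref{lem:hilbert}, $a=(1+y_1^2+\dots+y_n^2)^m$ is a sum of $2m$-th powers in $L(y_1,\dots,y_n)$. Let $R$ be the real closure of $L$ for some ordering, and take $W_0=\mathbb P^n_R$, $y_i=X_i/X_0$, $f_0=1$ and $f_i=y_i$. The function field $R(y_1,\dots,y_n)$ is real. On $\{X_j\ne0\}$ the fractional ideal $J_0$ is generated by $X_j/X_0$, because $X_i/X_0=(X_i/X_j)(X_j/X_0)$. So $J_0\cong\mathcal O(1)$ and $\int c_1(J_0)^n\cap[\mathbb P^n_R]=1$. By Proposition \ref{prop:key}(b), $a$ is not a sum of $n+1$ $2m$-th powers in $R(y_1,\dots,y_n)$, and a fortiori not in $L(y_1,\dots,y_n)$.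
\end{proof}

\section{Proof of Theorem \ref{thm:main}}

\emph{$m$ odd.} By Lemma \ref{lem:odd} and the known case $m=1$, $p_{2m}(F)\ge p_2(F)\ge d+1$.

\emph{$m$ even, $d\ge2$.} By Lemma \ref{lem:residue}, $F$ has a valuation with residue field $L(y_1,\dots,y_{d-1})$, where $L$ is real. A rational function field over a real field is real. So Lemma \ref{lem:valuation} and Corollary \ref{cor:rational}, applied with $n=d-1\ge1$, give
\[
p_{2m}(F)\ge p_{2m}\bigl(L(y_1,\dots,y_{d-1})\bigr)\ge(d-1)+2=d+1.
\]

\emph{$d=0$, any $m$.} Since $1\neq 0$ is not an empty sum, $p_{2m}(F)\ge1$.

\emph{$d=1$, any $m$.} This case is among the known ones, but a direct proof is short. We look for a sum of two $2m$-th powers with value $1$ under some normalized discrete valuation of $F$. As in Lemma \ref{lem:residue}, write $F=K(x)(\theta)$ with $\theta$ integral over $K[x]$, let $f\in K[x][T]$ be its minimal polynomial, and $\delta\in K[x]\setminus\{0\}$ the discriminant of $f$.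

Let $P\in K[x]$ be irreducible and not a divisor of $\delta$. We show that $F$ has a normalized discrete valuation $v$ with $v(P)=1$. Since $f$ modulo $P$ is separable, the domain $S=K[x]_{(P)}[\theta]\cong K[x]_{(P)}[T]/(f)$ has the property that $S/PS$ is a product of fields. Let $\mathfrak q$ be a maximal ideal of $S$. As $S$ is finite over the local ring $K[x]_{(P)}$, the ideal $\mathfrak q$ contains $P$. So the maximal ideal of $S_{\mathfrak q}$ is generated by $P$, and $S_{\mathfrak q}$ is a discrete valuation ring with fraction field $F$; its normalized valuation $v$ satisfies $v(P)=1$.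

For $c\in\mathbb Z$ put $P_c=1+(x+c)^{2m}$, a separable polynomial. If $P_c$ and $P_{c'}$ have a common root, then $c-c'$ is a difference of two roots of $1+T^{2m}$. There are finitely many such differences, so if $c$ runs through the multiples of a large integer, the $P_c$ are pairwise coprime. As $\delta$ has only finitely many irreducible factors, one of these $P_c$ is coprime to $\delta$. Let $P$ be an irreducible factor of this $P_c$, and $v$ as above. As $P$ divides $P_c$ exactly once, $v(P_c)=1$. So $P_c=1+(x+c)^{2m}$ is not a $2m$-th power in $F$, and $p_{2m}(F)\ge2$. \qed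

\section{Stronger bounds}

\subsection*{Proof of Theorem \ref{thm:oddpoint}}
Let $X$ be the given variety. The aim is to produce, on some model of $F$, functions $f_i$ as in Proposition \ref{prop:key}. For an even power of an ample line bundle on $X$ the top self-intersection number is even; blowing up the point $Q$ changes it by the odd number $[K(Q):K]$.

\emph{Reductions.} A regular point is normal, so the normalization of $X$ is an isomorphism near $Q$, and we may assume that $X$ is normal. Let $K_1$ be the algebraic closure of $K$ in $F$; it is finite over $K$. As $X$ is normal, $K_1\subset\mathcal O_X(X)\subset\mathcal O_{X,Q}$, and so $K_1$ embeds into $K(Q)$ over $K$. Thus $[K_1:K]$ and $[K(Q):K_1]$ are odd. An extension of odd degree of a real field is real, so $K_1$ is real. Regarding $X$ as a projective $K_1$-variety, we may assume $K_1=K$. Since the characteristic is $0$, every integral $K$-variety with function field $F$ is then geometrically integral.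

\emph{A line bundle of odd degree.} Let $\pi\colon Y\to X$ be the blow-up of $Q$. As $Q$ is regular, the exceptional divisor is $\mathcal E\cong\mathbb P^{d-1}_{K(Q)}$, with $\mathcal O(-\mathcal E)|_{\mathcal E}\cong\mathcal O(1)$. Let $\mathcal O_X(1)$ be an ample line bundle, and let $\mathfrak m_Q\subset\mathcal O_X$ be the ideal sheaf of $Q$. By Serre's theorem $\mathfrak m_Q\otimes\mathcal O_X(r)$ is globally generated for all large $r$; we choose such an $r$ that is even. As $\pi^*\mathfrak m_Q\to\mathcal O(-\mathcal E)$ is surjective, the line bundle
\[
\mathcal M=\pi^*\mathcal O_X(r)\otimes\mathcal O(-\mathcal E)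
\]
on $Y$ is generated by nonzero global sections $s_0,\dots,s_N$. We expand $c_1(\mathcal M)^d=\bigl(c_1(\pi^*\mathcal O_X(r))+c_1(\mathcal O(-\mathcal E))\bigr)^d$. Since $c_1(\mathcal O(-\mathcal E))\cap[Y]=-[\mathcal E]$ and $\pi^*\mathcal O_X(r)$ is trivial on $\mathcal E$, the mixed terms vanish, and
\[
\int c_1(\mathcal M)^d\cap[Y]=r^d\int c_1(\mathcal O_X(1))^d\cap[X]-\int c_1(\mathcal O(1))^{d-1}\cap\bigl[\mathbb P^{d-1}_{K(Q)}\bigr].
\]
The first term is even because $r$ is. In the last integral degrees are taken over $K$, so it equals $[K(Q):K]$. Hence $\int c_1(\mathcal M)^d\cap[Y]$ is odd.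

\emph{Base change.} Let $R$ be the real closure of $K$ for some ordering. The variety $Y_R$ is integral, and its function field $E$ contains $F$. The number $\int c_1(\mathcal M)^d\cap[Y]$ is $d!$ times the coefficient of $t^d$ in the polynomial $\chi(Y,\mathcal M^{\otimes t})$. As cohomology commutes with extension of the ground field, it does not change under base change to $R$.

\emph{$E$ and $F$ are real.} Write $K(Q)=K[T]/(h)$. As $\deg h$ is odd, $h$ has a root in $R$, so $X_R$ has an $R$-point over $Q$. In characteristic $0$ the variety $X$ is smooth at its regular point $Q$, so $X_R$ is smooth at this $R$-point. Its local ring there embeds into its completion $R[[t_1,\dots,t_d]]$, and $E$, which is also the function field of $X_R$, embeds into the iterated Laurent series field $R((t_1))\cdots((t_d))$. If $k$ is real, then so is $k((t))$: the lowest coefficients in a sum of squares cannot cancel. So $E$ and its subfield $F$ are real.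

\emph{Conclusion.} Put $f_i=s_i/s_0\in F$. On $Y_R$ these functions generate an invertible fractional ideal isomorphic to $\mathcal M_R$. By Lemma \ref{lem:hilbert}, $a=(\sum f_i^2)^m$ is a sum of $2m$-th powers in $F$. By Proposition \ref{prop:key}(b), with $W_0=Y_R$ and $n=d$, it is not a sum of $d+1$ $2m$-th powers in $E$, hence not in $F$. So $p_{2m}(F)\ge d+2$.

\emph{The special cases.} For $F=K(x_1,\dots,x_d)$ take $X=\mathbb P^d_K$ and a rational point $Q$. Let $K$ be real closed and $F$ real, finitely generated of transcendence degree $d\ge1$ over $K$. In Lemma \ref{lem:residue} we then have $L=K$, so $\operatorname{Spec}A$ is an affine model of $F$ with a regular $K$-rational point. The closure of $\operatorname{Spec}A$ in a projective space is an integral projective variety that contains this regular point. \qed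

\subsection*{Proof of Theorem \ref{thm:rational}}
For even $m$ the statement is Corollary \ref{cor:rational}. Let $m$ be odd and $d\ge2$. By Lemma \ref{lem:odd} it suffices to show $p_2(K(x_1,\dots,x_d))\ge d+2$. We start from a sum of squares in two variables that is not a sum of three squares, and add one variable at a time by Cassels' theorem. Consider the Motzkin polynomial
\[
M=1-3x_1^2x_2^2+x_1^4x_2^2+x_1^2x_2^4 .
\]
With $s=x_1^2+x_2^2$ it satisfies
\[
s^2M=x_1^2x_2^2(s-2)^2(x_1^2+x_2^2+1)+(x_1^2-x_2^2)^2 .
\]
To check this, put $w=x_1^2x_2^2$, so that $M=1-3w+ws$ and $(x_1^2-x_2^2)^2=s^2-4w$. The right-hand side is $w(s+1)(s-2)^2+s^2-4w=w(s^3-3s^2+4)+s^2-4w=s^2(ws-3w+1)$. Hence $M$ is a sum of four squares in $\mathbb Q(x_1,x_2)$.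

By Cassels, Ellison and Pfister \cite{CEP}, $M$ is not a sum of three squares in $\mathbb R(x_1,x_2)$. It follows that $M$ is not a sum of three squares in $K(x_1,x_2)$. Indeed, otherwise there is an equation $g^2M=h_1^2+h_2^2+h_3^2$ with polynomials $g\ne0,h_1,h_2,h_3$ over a real closure $R$ of $K$. With the degrees fixed, this is a finite system of polynomial equations over $\mathbb Q$ for the coefficients, where $g\ne0$ is expressed by a further unknown that is inverse to some chosen coefficient of $g$. By Tarski's principle it has a solution in the relative algebraic closure of $\mathbb Q$ in $R$. This is the real closure of $\mathbb Q$, which embeds into $\mathbb R$; so $M$ would be a sum of three squares in $\mathbb R(x_1,x_2)$, a contradiction.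

We claim that the sum of squares $M+x_3^2+\dots+x_d^2$ is not a sum of $d+1$ squares in $K(x_1,\dots,x_d)$. For $d=2$ this has just been shown. For $d\ge3$, apply Cassels' theorem \cite{Cassels}, quoted in the introduction, with $k=K(x_1,\dots,x_{d-1})$ and $t=x_d$: otherwise $M+x_3^2+\dots+x_{d-1}^2$ would be a sum of $d$ squares in $K(x_1,\dots,x_{d-1})$, against the induction hypothesis. So $p_2(K(x_1,\dots,x_d))\ge d+2$. \qed

\begin{remark}
For $d\ge3$, Theorem \ref{thm:rational} applied to the residue field $L(y_1,\dots,y_{d-1})$ of Lemma \ref{lem:residue} gives Theorem \ref{thm:main} for all $m$, odd or even, by way of Lemma \ref{lem:valuation}. Since the cases $d\le1$ were treated directly, the known bound for squares is then needed only for $d=2$. The price is the use of \cite{CEP} and \cite{Cassels}.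
\end{remark}

\begin{thebibliography}{9}
\bibitem{Cassels} Cassels, \emph{On the representation of rational functions as sums of squares}, Acta Arith.\ 9, 1964.
\bibitem{CEP} Cassels, Ellison, Pfister, \emph{On sums of squares and on elliptic curves over function fields}, J. Number Theory 3, 1971.
\bibitem{LB} \emph{Lower bounds for Pythagoras numbers of function fields},
\url{https://selfranga-prod11.ethz.ch/cntmng?pid=com-001%3A2015%3A90%3A%3A1004}
\end{thebibliography}

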